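# Reduced fractions near almost every Laurent series over $\mathbb F_q$

## 1. Seven denominators over $\mathbb F_2$

Toss a fair coin infinitely often and form the series
$$f=a_1X^{-1}+a_2X^{-2}+a_3X^{-3}+\cdots,\qquad a_i\in\mathbb F_2 .$$
Measure size by $|f|=2^{\deg f}$, where $\deg f$ is the largest exponent that occurs. Then $|f-g|<2^{-k}$ means exactly that $f$ and $g$ have the same digits at $X^{-1},\dots,X^{-k}$.

Take the seven monic polynomials $Q$ of degree at most $2$. For each, ask whether $f$ lies at distance less than $\frac1{2|Q|}$ from a fraction $P/Q$ in lowest terms. If $\deg Q=d$, this says that $f$ and $P/Q$ agree in the first $d+1$ digits. Expanding the fractions, for instance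
$$\frac1{X^2+X+1}=\frac{X+1}{X^3+1}=X^{-2}+X^{-3}+X^{-5}+\cdots,$$
gives the following table.

| $Q$ | reduced $P$ with $\lvert P\rvert<\lvert Q\rvert$ | digit patterns to be matched | probability |
|---|---|---|---|
| $1$ | $0$ | $0$ | $1/2$ |
| $X$ | $1$ | $10$ | $1/4$ |
| $X+1$ | $1$ | $11$ | $1/4$ |
| $X^2$ | $1,\ X+1$ | $010,\ 110$ | $1/4$ |
| $X^2+1$ | $1,\ X$ | $010,\ 101$ | $1/4$ |
| $X^2+X$ | $1$ | $011$ | $1/8$ |
| $X^2+X+1$ | $1,\ X,\ X+1$ | $011,\ 110,\ 101$ | $3/8$ |

The number $Z(f)$ of successful fractions depends only on $a_1a_2a_3$: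

| $a_1a_2a_3$ | 000 | 001 | 010 | 011 | 100 | 101 | 110 | 111 |
|---|---|---|---|---|---|---|---|---|
| $Z$ | 1 | 1 | 3 | 3 | 1 | 3 | 3 | 1 |

The mean is $16/8=2$, which is the sum of the probabilities, as it must be. The variance is $1$. If the seven events were pairwise independent, the variance would be $\sum p(1-p)=2-\frac{42}{64}=\frac{43}{32}$. So the events are not independent, and the dependence goes both ways. The events of $X$ and $X+1$ are disjoint. The event of $X^2+X$ lies inside that of $1$, so their overlap is $\frac18$, twice the product $\frac12\cdot\frac18$.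

Now take infinitely many denominators, each with its own tolerance. If the probabilities have a finite sum, the Borel–Cantelli lemma says that almost every $f$ succeeds only finitely often. If the sum is infinite and the events were independent, almost every $f$ would succeed infinitely often. We have just seen that they are not independent. Does the divergence of the sum suffice all the same?

## 2. The divergence statement over $\mathbb F_q[X]$

Let $q$ be a prime power and $\mathbb L=\mathbb F_q((X^{-1}))$ the field of series $f=\sum_{i\le n}a_iX^i$, with $|f|=q^{\deg f}$ and $|0|=0$. This absolute value is non-archimedean: $|f+g|\le\max(|f|,|g|)$. Consequently two balls $\{|f-x|<\rho\}$, $\{|f-x'|<\rho'\}$ with radii in $q^{\mathbb Z}$ meet if and only if $|x-x'|<\max(\rho,\rho')$, and then the smaller is contained in the larger.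

Let $T=\{f:|f|<1\}$. The translates $T+L$, $L\in\mathbb F_q[X]$, partition $\mathbb L$ (split off the polynomial part). Let $m$ be the Haar measure with $m(T)=1$. Then every ball $\{|f-x|<q^n\}$, $n\in\mathbb Z$, has measure $q^n$. On $T$ the digits $a_1,a_2,\dots$ are independent and uniform on $\mathbb F_q$.

Let $\mathcal M$ be the set of monic (also called normed) polynomials. "Prime" means monic irreducible, and $p$ always denotes a prime. We write $\mathrm{ord}_p$ for the $p$-adic valuation and $\mu$ for the Möbius function. For $Q\ne0$, $\varphi(Q)$ is the number of $P$ with $|P|<|Q|$ and $(P,Q)=1$; thus $\varphi(1)=1$ (count $P=0$) and $\varphi(Q)/|Q|=\prod_{p\mid Q}(1-1/|p|)$.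

**Definition.** For $Q\in\mathcal M$ and $\psi(Q)\in q^{\mathbb Z}$ put
$$\psi^*(Q)=\psi(Q)\frac{\varphi(Q)}{|Q|},\qquad Z_Q(f)=\#\Big\{P\in\mathbb F_q[X]:(P,Q)=1,\ \Big|f-\frac PQ\Big|<\frac{\psi(Q)}{|Q|}\Big\}.$$

In Section 1, $\psi\equiv\frac12$, and for $Q=X^2+X+1$ we have $\psi^*(Q)=\frac12\cdot\frac34=\frac38$. The number $Z_Q(f)$ is finite, and it is $\mathbb F_q[X]$-periodic in $f$: if $P$ is counted for $f$, then $P+LQ$ is counted for $f+L$. So it is enough to work on $T$. If $\psi(Q)=0$ we set $Z_Q=0$.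

The mean comes from unfolding. Write $P=P_1+LQ$ with $P_1$ a reduced residue mod $Q$. Then $P/Q=P_1/Q+L$, and since the sets $T-L$ partition $\mathbb L$, summing over $L$ gives the full measure of the ball around $P_1/Q$:
$$\int_TZ_Q\,dm=\varphi(Q)\cdot\frac{\psi(Q)}{|Q|}=\psi^*(Q).\tag{1}$$

The conjecture, from https://ir.lib.nycu.edu.tw/bitstream/11536/42493/1/250601.pdf, is the following statement. It is true.

**Theorem 2.** Let $F_n$ be a sequence of distinct normed polynomials of $\mathbb F_q[X]$, and $\psi(F_n)$ a $\{q^{-n}:n\in\mathbb Z\}\cup\{0\}$-valued function. If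
$$\sum_{n=1}^\infty\psi(F_n)\frac{\varphi(F_n)}{|F_n|}=\infty,$$
then for almost all $f\in\mathbb L$ there are infinitely many solutions $\langle P,F_n\rangle$ to
$$\Big|f-\frac P{F_n}\Big|<\frac{\psi(F_n)}{|F_n|},\qquad P\in\mathbb F_q[X],\quad(P,F_n)=1.$$

Two partial results are quoted with the problem. In the first, $\psi$ is defined on all normed $Q$, has values in $\{q^{-n}:n\in\mathbb Z\}\cup\{0\}$, satisfies $\psi(Q)=\mathcal O(1/|Q|)$, and $\sum_{n\ge0}\sum_{\deg Q=n,\,Q\text{ normed}}\psi(Q)\varphi(Q)/|Q|=\infty$. The conclusion is that almost all $f$ have infinitely many $\langle P,Q\rangle$ with $|f-P/Q|<\psi(Q)/|Q|$, $(P,Q)=1$, $Q$ normed. The second gives the conclusion of Theorem 2 under the additional hypothesis $\#\{F_n:\deg F_n=j\}\le c$ for all $j$, with an absolute constant $c\in\mathbb N$. We use neither. Everything comes from a bound on the variance.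

**Theorem 1 (variance bound).** For every $\varepsilon\in(0,\frac12)$ there is $C_\varepsilon$, depending only on $\varepsilon$, such that for every prime power $q$, every finite $S\subset\mathcal M$ and every $\psi:S\to q^{\mathbb Z}$, with $\Psi=\sum_{Q\in S}\psi^*(Q)$,
$$\int_T\Big(\sum_{Q\in S}Z_Q-\Psi\Big)^2dm\le\Psi+C_\varepsilon\Psi^{1+2\varepsilon}.$$

In Section 1 we had $\Psi=2$ and variance $1$. The bound also gives more than Theorem 2.

**Theorem 3.** Let $F_n$ be distinct monic polynomials, $\psi(F_n)\in q^{\mathbb Z}\cup\{0\}$, $w_n=\psi(F_n)\varphi(F_n)/|F_n|$, $\Psi_N=\sum_{n\le N}w_n$, and let $\mathcal Z_N(f)$ be the number of solutions $\langle P,F_n\rangle$ with $n\le N$.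

* (a) If $\sum w_n<\infty$, then almost all $f$ have only finitely many solutions.
* (b) If $\sum w_n=\infty$, then for every $\delta>0$ and almost all $f$: $\mathcal Z_N(f)=\Psi_N+O_{f,\delta}(\Psi_N^{1/2+\delta})$ for all $N$ with $\Psi_N\ge1$.
* (c) The exponent $\frac12$ in (b) is optimal: for each $q$ there is an example in which, for almost all $f$, $\mathcal Z_N(f)-\Psi_N\ne O(\Psi_N^{1/2})$.
* (d) There is an absolute $c>0$ (independent of $q$) such that for finite $S\subset\mathcal M$, $\psi:S\to q^{\mathbb Z}$ and $\Psi=\sum_S\psi^*$: $\;c\min(1,\Psi)\le m\{f\in T:\sum_{Q\in S}Z_Q(f)>0\}\le\min(1,\Psi)$.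

## 3. Chebyshev's inequality, and unbounded correlations

**Proof of Theorem 2 from Theorem 1.** Discard the $n$ with $\psi(F_n)=0$ and renumber; infinitely many terms remain, since the sum diverges. Fix $N_0$ and let $S=\{F_n:N_0\le n\le N_1\}$. The $F_n$ are distinct, so $\Psi=\sum_{N_0\le n\le N_1}\psi^*(F_n)\to\infty$ as $N_1\to\infty$. If $Z=\sum_SZ_Q$ vanishes at $f$, then $|Z(f)-\Psi|\ge\Psi$. Chebyshev's inequality and Theorem 1 with $\varepsilon=\frac14$ give
$$m\{f\in T:Z(f)=0\}\le\frac{\Psi+C\Psi^{3/2}}{\Psi^2}\longrightarrow0 .$$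
So almost every $f\in T$ has a solution with $n\ge N_0$. Intersect over $N_0\in\mathbb N$ and use periodicity. $\square$

Thus we need $\int_TZ^2\le(1+o(1))\Psi^2$. The diagonal is harmless, and what matters is how $\int_TZ_QZ_R$ compares with $\psi^*(Q)\psi^*(R)$ for $Q\ne R$.

**A case by hand: powers of $X$.** Let $F_n=X^n$ with $n\ge1$ and $\psi(X^n)=q^{-t_n}$, $t_n\ge0$. For $f\in T$, the condition $|f-P/X^n|<q^{-n-t_n}$ forces $P/X^n$ to be $f$ truncated after $X^{-n}$. The constant term of this $P$ is $a_n$. So $Z_{X^n}$ is the indicator of the event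
$$a_n\ne0,\qquad a_{n+1}=\dots=a_{n+t_n}=0 .$$
Let $n<n'$. If $n'\le n+t_n$, one event requires $a_{n'}=0$ and the other $a_{n'}\ne0$, so they are disjoint. If $n'>n+t_n$, the events involve disjoint sets of digits and are independent. In either case $\int_TZ_{X^n}Z_{X^{n'}}\le\psi^*(X^n)\psi^*(X^{n'})$, so the variance is at most $\Psi$ and Theorem 2 holds here.

The first hope is that $\int_TZ_QZ_R\le C\psi^*(Q)\psi^*(R)$ holds for all $Q\ne R$ with a fixed $C$, perhaps with $C$ close to $1$ for most pairs. Even the first half is false.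

**Unbounded correlation.** For $k\ge1$ let $Q$ be the product of all primes of degree at most $k$, and let $R=1$. Take $\psi(1)=q/|Q|\le 1$ and $\psi(Q)=q^{-1}$. On $T$, $Z_1$ is the indicator of $|f|<q/|Q|$. If such an $f$ is within $\frac1{q|Q|}$ of a reduced $P/Q$, then $|P|<q$, so $P$ is a constant, and it is nonzero because $Q\ne1$. Conversely, each of the $q-1$ nonzero constants gives a ball of radius $\frac1{q|Q|}$ inside $\{|f|<q/|Q|\}$. Hence
$$\frac{\int_TZ_QZ_1}{\psi^*(Q)\psi^*(1)}=\frac{(q-1)/(q|Q|)}{\varphi(Q)/|Q|^2}=\Big(1-\frac1q\Big)\prod_{\deg p\le k}\Big(1-\frac1{|p|}\Big)^{-1}\ge\Big(1-\frac1q\Big)(k+1).$$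
For the last step, expand the product into geometric series. It contains $1/|n|$ for every monic $n$ of degree at most $k$, and the monic polynomials of each degree $d$ contribute $q^d\cdot q^{-d}=1$. For $q=2$, $k=1$ this is the pair $1$, $X^2+X$ of Section 1, with ratio $\frac12\cdot4=2$.

So no estimate valid pair by pair will do. We must determine which pairs have a large excess, and then show that such pairs carry little total weight.

## 4. The overlap of two denominators

**Parameters.** Fix $\varepsilon\in(0,\frac12)$ through Section 9 and put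
$$a=\tfrac12+\varepsilon,\qquad b=1-a=\tfrac12-\varepsilon,\qquad r=\frac1{2b}=\frac1{1-2\varepsilon}>1,$$
$$\lambda_p=\frac{1+|p|^{-\varepsilon}}{1-1/|p|},\qquad h(v,w)=\prod_{p:\ \mathrm{ord}_pv\ne\mathrm{ord}_pw}\lambda_p .$$
"Constant" means a quantity depending only on $\varepsilon$, not on $q$.

For example, with $q=2$ the polynomials $X^2(X+1)$ and $X(X+1)$ have different valuations only at $X$, so $h=\lambda_X=2(1+2^{-\varepsilon})$. The function $h$ records the primes at which the excess of Section 3 can accumulate.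

We need a few bounds, uniform in $q$. The textbook identity $\sum_{d\mid n}d\cdot\#\{p:\deg p=d\}=q^n$ shows that there are at most $q^n/n$ primes of degree $n$. So for $s>0$
$$\sum_p|p|^{-1-s}\le\sum_{n\ge1}\frac{q^{-ns}}n\le\kappa(s):=\sum_{n\ge1}\frac{2^{-ns}}n<\infty.\tag{2}$$
Since $|p|\ge2$, we have $1\le\lambda_p\le4$. From $-\log(1-t)\le2t$ on $[0,\frac12]$ we get $\log\lambda_p\le|p|^{-\varepsilon}+2|p|^{-1}\le3|p|^{-\varepsilon}$. By convexity $e^{cu}-1\le u(e^c-1)$ for $u\in[0,1]$, $c\ge0$. With $u=|p|^{-\varepsilon}$, $c=3s$ this gives $\lambda_p^s-1\le e^{3s}|p|^{-\varepsilon}$ for $s\ge0$, and by (2)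
$$\prod_p\Big(1+\frac{\lambda_p^s-1}{|p|}\Big)\le\Gamma_s:=\exp\big(e^{3s}\kappa(\varepsilon)\big).\tag{3}$$

**Definition.** For $Q,R\in\mathcal M$ with $\psi(Q),\psi(R)\in q^{\mathbb Z}$ let $G=\gcd(Q,R)$ (monic) and
$$D(Q,R)=\frac{\max(|R|\psi(Q),|Q|\psi(R))}{|G|}\in q^{\mathbb Z}.$$

In Section 1, $D(X,X^2)=\frac{\max(2,1)}2=1$ and $D(X^2,X^2+1)=2$. The first two events are disjoint, and the second two share the pattern $010$.

**Lemma 4.** With $M=D(Q,R)$,
$$\int_TZ_QZ_R\le\mathbf 1_{Q=R}\,\psi^*(Q)+\begin{cases}0,&M\le1,\\ \psi^*(Q)\psi^*(R)\big(1+e^{4\kappa(\varepsilon)}M^{-(1-\varepsilon)}h(Q,R)\big),&M\ge q.\end{cases}$$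

*Proof.* Let $\rho_Q=\psi(Q)/|Q|$, $\rho_R=\psi(R)/|R|$, and let $\rho_{\min},\rho_{\max}$ be the smaller and the larger of the two.

**Step 1: turn the integral into a count of pairs.** The integral sums $m(T\cap B\cap B')$ over the balls $B$ around reduced $P/Q$ and $B'$ around reduced $P'/R$. Replacing $(P,P')$ by $(P+LQ,P'+LR)$ translates both balls by $L$, so unfolding as in (1) shows that each class of pairs modulo this relation $\sim$ contributes $m(B\cap B')$. The balls meet iff $|P/Q-P'/R|<\rho_{\max}$, and then $m(B\cap B')=\rho_{\min}$. Thus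
$$\int_TZ_QZ_R=\rho_{\min}\cdot\#\big\{(P,P'):(P,Q)=(P',R)=1,\ |PR-P'Q|<\rho_{\max}|QR|\big\}/\!\sim .$$
Write $Q=GQ_1$, $R=GR_1$, $U=Q_1R_1$ with $(Q_1,R_1)=1$; thus $p\mid U$ iff $\mathrm{ord}_pQ\ne\mathrm{ord}_pR$. Put $n=PR_1-P'Q_1$, which is invariant under $\sim$. The condition becomes $|n|<\rho_{\max}|QR|/|G|=M$.

**Step 2: dispose of $n=0$.** Here $P/Q=P'/R$. Both are reduced fractions with monic denominators, so $Q=R$ and $P=P'$. This contributes $\rho_Q\varphi(Q)=\psi^*(Q)$ if $Q=R$, and nothing otherwise. If $M\le1$ there is no $n\ne0$ with $|n|<M$, and we are done. From now on $M=q^k$ with $k\ge1$.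

**Step 3: count the classes with a given $n\ne0$.** The solutions of $PR_1-P'Q_1=n$ are $(P_0+sQ_1,\,P_0'+sR_1)$ with $s\in\mathbb F_q[X]$, and $\sim$ means that $s$ counts modulo $G$. We test the coprimality conditions prime by prime.

* *Primes $p\mid U$.* Suppose $p\mid Q_1$; then $p\nmid R_1$. We need $p\nmid P$, and since $n\equiv PR_1$ mod $p$ this says $p\nmid n$. If $p\nmid G$, then $p\nmid R$ and nothing else is required. If $p\mid G$, we also need $p\nmid P_0'+sR_1$. As $R_1$ is invertible mod $p$, exactly one class of $s$ mod $p$ is excluded, which gives a factor $1-1/|p|$. The case $p\mid R_1$ is symmetric.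
* *Primes $p\mid G$, $p\nmid U$.* Both $p\nmid P$ and $p\nmid P'$ are required. The excluded classes are $s\equiv-P_0/Q_1$ and $s\equiv-P_0'/R_1$ mod $p$, and they coincide iff $p\mid n$. The factor is
$$\rho_p(n)=\Big(1-\frac2{|p|}\Big)+\frac1{|p|}\mathbf 1_{p\mid n}.$$

(For $q=2$, $p=X$, $Q=X(X+1)$, $R=X(X^2+X+1)$ this reads $\rho_X(n)=\frac12\mathbf 1_{X\mid n}$. Indeed $P,P',Q_1,R_1$ are all $1$ mod $X$, so $n\equiv0$ mod $X$.)

Let $G'=\prod_{p\mid G,\,p\nmid U}p$. By the Chinese remainder theorem the number of classes with the given $n$ is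
$$|G|\prod_{p\mid G,\,p\mid U}\Big(1-\frac1{|p|}\Big)\cdot\mathbf 1_{(n,U)=1}\prod_{p\mid G'}\rho_p(n).$$

**Step 4: sum over $n$.** We must bound
$$\Sigma:=\sum_{0<|n|<M}\mathbf 1_{(n,U)=1}\prod_{p\mid G'}\rho_p(n).$$
Expand the product as
$$\prod_{p\mid G'}\rho_p(n)=\sum_{e\mid G',\,e\mid n}\gamma(e),\qquad\gamma(e)=\frac1{|e|}\prod_{p\mid G'/e}\Big(1-\frac2{|p|}\Big)\ge0,$$
and $\mathbf 1_{(n,U)=1}=\sum_{d\mid U,\,d\mid n}\mu(d)$. For squarefree $d\mid U$ and $e\mid G'$ we have $(d,e)=1$. The $n\ne0$ with $|n|<M$ and $de\mid n$ correspond to the $t\ne0$ with $|t|<y:=M/|de|\in q^{\mathbb Z}$, and there are exactly $(y-1)_+$ of these. So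
$$\Sigma=\sum_{e\mid G'}\gamma(e)\sum_{d\mid U}\mu(d)\Big(\frac M{|de|}-1\Big)_+ .$$
Replace $(y-1)_+$ by $y$. The error is $\min(1,y)\le y^\varepsilon$, and this choice makes the total error multiplicative as well. We get
$$\Sigma\le M\prod_{p\mid G'}\Big(1-\frac2{|p|}+\frac1{|p|^2}\Big)\prod_{p\mid U}\Big(1-\frac1{|p|}\Big)+M^\varepsilon\prod_{p\mid G'}\Big(1-\frac2{|p|}+|p|^{-1-\varepsilon}\Big)\prod_{p\mid U}(1+|p|^{-\varepsilon}).$$
In the first term $1-\frac2{|p|}+\frac1{|p|^2}=(1-\frac1{|p|})^2$. In the second, since $(1-\frac1{|p|})^2\ge\frac14$,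
$$1-\frac2{|p|}+|p|^{-1-\varepsilon}\le\Big(1-\frac1{|p|}\Big)^2+|p|^{-1-\varepsilon}\le\Big(1-\frac1{|p|}\Big)^2\big(1+4|p|^{-1-\varepsilon}\big),$$
and $\prod_p(1+4|p|^{-1-\varepsilon})\le e^{4\kappa(\varepsilon)}$ by (2). Finally $1+|p|^{-\varepsilon}=\lambda_p(1-\frac1{|p|})$ and $\prod_{p\mid U}\lambda_p=h(Q,R)$. Therefore
$$\Sigma\le M\prod_{p\mid G'}\Big(1-\frac1{|p|}\Big)^2\prod_{p\mid U}\Big(1-\frac1{|p|}\Big)\cdot\Big(1+e^{4\kappa(\varepsilon)}M^{\varepsilon-1}h(Q,R)\Big).$$

**Step 5: identify the main term.** The $n\ne0$ contribute $\rho_{\min}|G|\prod_{p\mid G,\,p\mid U}(1-\frac1{|p|})\,\Sigma$. We have $\rho_{\min}|G|M=\rho_{\min}\rho_{\max}|QR|=\psi(Q)\psi(R)$. The remaining product is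
$$\prod_{p\mid G,\,p\mid U}\Big(1-\frac1{|p|}\Big)\prod_{p\mid G'}\Big(1-\frac1{|p|}\Big)^2\prod_{p\mid U}\Big(1-\frac1{|p|}\Big)=\frac{\varphi(Q)\varphi(R)}{|Q||R|},$$
because primes dividing both $Q$ and $R$ occur squared on the left, and primes dividing exactly one of them occur once. $\square$

## 5. A bilinear inequality for pairs with a large common divisor

By Lemma 4 the excess of a pair is at most a constant times $M^{-(1-\varepsilon)}h(Q,R)$. It is serious only when $M=D(Q,R)$ is not large, that is, when $|\gcd(Q,R)|$ is within a moderate factor of $\max(|R|\psi(Q),|Q|\psi(R))$. We isolate this condition.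

**Definition.** A *configuration* consists of finite $V,W\subset\mathcal M$, functions $\psi:V\to(0,\infty)$, $\theta:W\to(0,\infty)$, and $E\subset V\times W$ such that
$$|w|\psi(v)\le|\gcd(v,w)|,\qquad|v|\theta(w)\le|\gcd(v,w)|\qquad\text{for all }(v,w)\in E.\tag{4}$$
Put $\psi^*(v)=\psi(v)\varphi(v)/|v|$, $\theta^*(w)=\theta(w)\varphi(w)/|w|$, $A=\sum_V\psi^*(v)$, $B=\sum_W\theta^*(w)$, and for $E_1\subset E$
$$\|E_1\|=\sum_{(v,w)\in E_1}\psi^*(v)\theta^*(w)h(v,w).$$

For example, let $V=W$ be the seven polynomials of Section 1 with $\psi=\theta\equiv\frac14$. There $|w|\psi(v)\le4\cdot\frac14=1\le|\gcd(v,w)|$ always, so $E=V\times W$ is allowed. The two weights are allowed to differ because the induction below treats $V$ and $W$ differently.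

**Proposition 5.** There is a constant $C=C(\varepsilon)$ with $\|E\|\le C(AB)^a$ for every configuration.

Note that $AB$ would be the trivial bound if $h$ were absent. The proposition asserts nearly the square root of it.

**Proof of Theorem 1 from Proposition 5.** Let $Z=\sum_{Q\in S}Z_Q$. By (1), $\int_TZ=\Psi$, so $\int_T(Z-\Psi)^2=\int_TZ^2-\Psi^2$. Sum Lemma 4 over $Q,R\in S$. The diagonal terms give $\Psi$, and the main terms give at most $\Psi^2$, so
$$\int_TZ^2-\Psi^2\le\Psi+e^{4\kappa(\varepsilon)}\sum_{k\ge1}q^{-k(1-\varepsilon)}\sum_{\substack{Q,R\in S\\D(Q,R)=q^k}}\psi^*(Q)\psi^*(R)h(Q,R).$$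
For fixed $k$ use the configuration $V=W=S$, both weights equal to $q^{-k}\psi$, and $E=\{(Q,R):D(Q,R)\le q^k\}$; condition (4) says exactly $D(Q,R)\le q^k$. Here $A=B=q^{-k}\Psi$, and Proposition 5 gives
$$q^{-2k}\sum_{(Q,R)\in E}\psi^*(Q)\psi^*(R)h(Q,R)\le C(q^{-k}\Psi)^{1+2\varepsilon}.$$
So the inner sum is at most $Cq^{k(1-2\varepsilon)}\Psi^{1+2\varepsilon}$, and
$$\int_T(Z-\Psi)^2\le\Psi+e^{4\kappa(\varepsilon)}C\,\Psi^{1+2\varepsilon}\sum_{k\ge1}q^{-k\varepsilon}\le\Psi+\frac{e^{4\kappa(\varepsilon)}C}{2^\varepsilon-1}\Psi^{1+2\varepsilon}.\qquad\square$$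

It remains to prove Proposition 5.

**The coprime case by hand, without $h$.** Suppose that $\gcd(v,w)=1$ on $E$, that $A,B>0$, and replace $h$ by $1$. Then (4) says $\psi(v)\le1/|w|$ and $\theta(w)\le1/|v|$. Consider the edges with $|v|=q^k|w|$. For fixed $w$ at most $q^k|w|$ monic $v$ occur, each with $\psi^*(v)\le1/|w|$, so they contribute at most $q^k$. Weighting by $\theta^*(w)$ and summing over $w$, these edges have total weight at most $q^kB$, and by symmetry at most $q^{-k}A$. Split the sum over $k$ at $q^k=(A/B)^{1/2}$. Each half is a geometric series of sum at most $2(AB)^{1/2}$, so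
$$\sum_{(v,w)\in E}\psi^*(v)\theta^*(w)\le4(AB)^{1/2}.$$
The square root thus comes from playing the two sides of (4) against each other. For general pairs the gcd varies with the pair, and this count is not available directly. We look for a reduction to pairs whose gcd is controlled.

## 6. Taking out one prime

The natural approach is induction on the number of primes involved: fix $p$, sort $V$ and $W$ by their $p$-adic valuation, and divide out the powers of $p$. Let
$$V_i=\{v\in V:\mathrm{ord}_pv=i\},\quad W_j=\{w\in W:\mathrm{ord}_pw=j\},\quad E_{ij}=E\cap(V_i\times W_j),\quad A_i=\sum_{V_i}\psi^*,\quad B_j=\sum_{W_j}\theta^* .$$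

**Step 1: reduce $E_{ij}$ to a configuration without $p$.** Fix $i,j$, put $m=\min(i,j)$, $v=p^iv'$, $w=p^jw'$, and rescale the weights to
$$\psi'(v')=|p|^{j-m}\psi(v),\qquad\theta'(w')=|p|^{i-m}\theta(w).$$
For $(v,w)\in E_{ij}$,
$$|w'|\psi'(v')=|p|^{-j}|w|\,|p|^{j-m}\psi(v)=|p|^{-m}|w|\psi(v)\le|p|^{-m}|\gcd(v,w)|=|\gcd(v',w')|,$$
and symmetrically for $\theta'$. So (4) holds for the reduced pairs. We have a configuration with edge set $E_{ij}'$, in which $p$ no longer occurs and no new prime occurs.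

**Step 2: compare the two sides.** Let $c_0=1$ and $c_i=1-1/|p|$ for $i\ge1$. Then $\varphi(v)/|v|=c_i\varphi(v')/|v'|$, so
$$\psi'^*(v')=\frac{|p|^{j-m}}{c_i}\psi^*(v),\qquad\theta'^*(w')=\frac{|p|^{i-m}}{c_j}\theta^*(w),\qquad h(v,w)=\lambda_p^{[i\ne j]}h(v',w'),$$
where $[i\ne j]$ is $1$ if $i\ne j$ and $0$ otherwise. Since $i+j-2m=|i-j|$, the reduced masses have product $|p|^{|i-j|}A_iB_j/(c_ic_j)$. If the reduced configuration satisfies the inequality of Proposition 5 with constant $C_0$, then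
$$\|E_{ij}\|=\lambda_p^{[i\ne j]}c_ic_j|p|^{-|i-j|}\|E_{ij}'\|\le C_0\lambda_p^{[i\ne j]}(c_ic_j)^{1-a}|p|^{-(1-a)|i-j|}(A_iB_j)^a .$$
With $c_i\le1$, $\lambda_p\le4$ and $b=1-a$ this gives
$$\|E_{ij}\|\le C_0K_{ij}(A_iB_j)^a,\qquad K_{ii}=1,\quad K_{ij}=4|p|^{-b|i-j|}\ (i\ne j).\tag{5}$$

**Step 3: sum over $i,j$.** For nonnegative finitely supported sequences (extended by $0$) and $d\in\mathbb Z$, Cauchy–Schwarz and $2a>1$ give
$$\sum_i(\alpha_i\beta_{i+d})^a\le\Big(\sum_i\alpha_i^{2a}\Big)^{1/2}\Big(\sum_j\beta_j^{2a}\Big)^{1/2}\le\Big(\sum_i\alpha_i\Big)^a\Big(\sum_j\beta_j\Big)^a.\tag{6}$$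
Summing over $d=j-i\ne0$, and noting $4\cdot2\sum_{d\ge1}|p|^{-bd}=\frac8{|p|^b-1}$,
$$\sum_{i\ne j}K_{ij}(\alpha_i\beta_j)^a\le\frac8{|p|^b-1}\Big(\sum_i\alpha_i\Big)^a\Big(\sum_j\beta_j\Big)^a,\qquad\frac8{|p|^b-1}\le16|p|^{-b}\ \text{ if }|p|^b\ge2.\tag{7}$$
Together with the diagonal, for every $p$,
$$\sum_{i,j}K_{ij}(A_iB_j)^a\le\kappa_1(AB)^a,\qquad\kappa_1:=1+\frac8{2^b-1}.\tag{8}$$

So removing one prime costs a factor $\kappa_1$. This suffices for boundedly many primes, but the number of primes dividing elements of $V\cup W$ is not bounded, and the cost compounds. Even for large $|p|$, inequality (5) cannot give the factor $1$. Take $\alpha_0=\beta_0=1-x$, $\alpha_1=\beta_1=x$ with $x=1/|p|$. Then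
$$\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a\ge(1-x)^{2a}+8|p|^{-b}\big(x(1-x)\big)^a\ge1-\frac{2a}{|p|}+\frac4{|p|}>1,$$
because $(1-x)^{2a}\ge1-2ax$, $\;|p|^{-b}x^a=|p|^{-1}$, $(1-x)^a\ge\frac12$ and $2a<2$. At this point the plain induction stops.

The example also shows what a loss looks like: almost all the mass sits at one exponent, and the rest is of order $1/|p|$. The next lemma says that this is the only way to lose when $|p|$ is large.

## 7. A prime that costs something concentrates the mass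

**Lemma 6.** There is a constant $p_1$ such that if $|p|>p_1$, and $\alpha,\beta$ are finitely supported nonnegative sequences of sum $1$ with $\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a>1$, then there is $k$ with $\alpha_k\beta_k>0$ such that $x=1-\alpha_k$ and $y=1-\beta_k$ satisfy $x,y\le256^{1/b}/|p|$. Moreover $16|p|^{-b}\le\frac12$ for $|p|>p_1$.

*Proof.* Let $\eta=4^{-1/(2\varepsilon)}$, so $\eta^{2\varepsilon}=\frac14$, and $\eta\le\frac14$ because $2\varepsilon<1$. Choose $p_1$ so that $|p|>p_1$ implies $16|p|^{-b}\le\frac12$ and $(1-16|p|^{-b})^{1/\varepsilon}\ge1-\eta$. In particular $|p|^b\ge2$, so the second part of (7) applies.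

**Step 1: rough concentration.** Let $k$ maximize $\alpha_k\beta_k$. Since $a=\frac12+\varepsilon$,
$$\sum_i(\alpha_i\beta_i)^a\le(\alpha_k\beta_k)^\varepsilon\sum_i(\alpha_i\beta_i)^{1/2}\le(\alpha_k\beta_k)^\varepsilon$$
by Cauchy–Schwarz. The off-diagonal part of the sum is at most $16|p|^{-b}$. So $1<(\alpha_k\beta_k)^\varepsilon+16|p|^{-b}$, that is, $\alpha_k\beta_k\ge(1-16|p|^{-b})^{1/\varepsilon}\ge1-\eta$. Both factors are at most $1$, hence $x,y\le\eta$.

**Step 2: the diagonal loses a fixed proportion of $x+y$.** By Bernoulli's inequality the $(k,k)$ term is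
$$(1-x)^a(1-y)^a\le(1-ax)(1-ay)\le1-\tfrac12(x+y)+xy .$$
By (6) with $d=0$, applied to the sequences without index $k$, the rest of the diagonal is at most $(xy)^a\le(\frac{x+y}2)^{1+2\varepsilon}$. Since $x+y\le2\eta$,
$$xy\le\frac{(x+y)^2}4\le\frac\eta2(x+y)\le\frac18(x+y),\qquad\Big(\frac{x+y}2\Big)^{1+2\varepsilon}\le\frac12\eta^{2\varepsilon}(x+y)=\frac18(x+y).$$
So the whole diagonal is at most $1-\frac14(x+y)$.

**Step 3: the off-diagonal gain is small.** Apply (6) for each $d=j-i\ne0$ and sum as in (7). The terms with $i=k\ne j$ contribute at most $16|p|^{-b}y^a$, since $\alpha_k\le1$ and $\sum_{j\ne k}\beta_j=y$. The terms with $j=k\ne i$ contribute at most $16|p|^{-b}x^a$. The terms with $i\ne j$ and $i,j\ne k$ contribute at most $16|p|^{-b}(xy)^a\le16|p|^{-b}x^a$. Altogether this is at most $32|p|^{-b}(x^a+y^a)$.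

**Step 4: compare.** Hence $1<1-\frac14(x+y)+32|p|^{-b}(x^a+y^a)$. With $z=\max(x,y)$ this gives $\frac z4<64|p|^{-b}z^a$. So $z>0$ and $z^b<256|p|^{-b}$, that is, $z<256^{1/b}/|p|$. $\square$

Suppose every large prime $p$ concentrates at some exponent $k_p$. The edges whose ends both miss $k_p$ then have relative weight of order $(xy)^a\ll|p|^{-2a}$, and this is summable over $p$ because $2a>1$. Throw them away for all $p$ at once. In each remaining pair, for every $p$, at least one of $v,w$ has the exponent $k_p$. Such pairs we can count.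

## 8. Pairs that deviate from a fixed polynomial at disjoint sets of primes

**Lemma 7.** Suppose a configuration with edge set $E'$ and integers $k_p\ge0$ (almost all $0$) satisfy: for every $(v,w)\in E'$ and every $p$, $\mathrm{ord}_pv=k_p$ or $\mathrm{ord}_pw=k_p$. Then $\|E'\|\le C_3(AB)^a$ for a constant $C_3$.

*Proof.* We may assume $E'\ne\emptyset$; then $A,B>0$. Let $N=\prod_pp^{k_p}$.

**Step 1: coordinates relative to $N$.** Write uniquely $v=Nv^+/v^-$ with $v^+,v^-\in\mathcal M$ coprime. Here $v^+$ collects the primes with $\mathrm{ord}_pv>k_p$ and $v^-$ those with $\mathrm{ord}_pv<k_p$; so $v^-\mid N$. Do the same for $w$. (Over $\mathbb F_2$ with $N=X(X+1)$ and $v=X^3$ we get $v^+=X^2$, $v^-=X+1$. An admissible partner is $w=X(X+1)(X^2+X+1)$, with $w^+=X^2+X+1$, $w^-=1$, and $\gcd(v,w)=X=N/(v^-w^-)$.)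

A prime dividing $v^+v^-$ has $\mathrm{ord}_pv\ne k_p$, hence $\mathrm{ord}_pw=k_p$. So for $(v,w)\in E'$ we have $(v^+v^-,w^+w^-)=1$ and $\gcd(v,w)=N/(v^-w^-)$. Since $|w|=|N||w^+|/|w^-|$ and $|v|=|N||v^+|/|v^-|$, condition (4) becomes
$$\psi(v)\le\frac1{|w^+||v^-|},\qquad\theta(w)\le\frac1{|v^+||w^-|}.\tag{9}$$
Let $H(v)=\prod_{p\mid v^+v^-}\lambda_p$ and likewise $H(w)$. Every $p$ with $\mathrm{ord}_pv\ne\mathrm{ord}_pw$ divides $v^+v^-w^+w^-$, and $\lambda_p\ge1$, so $h(v,w)\le H(v)H(w)$.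

**Step 2: the analogue of the coprime count, with a moment of $H$.** For $k\in\mathbb Z$ let $E_k'=\{(v,w)\in E':|v^+|/|w^+|=q^k\}$. Fix $w$ and $s\ge0$. As $N/v^-$ divides $v$, $\frac{\varphi(v)}{|v|}\le\frac{\varphi(N/v^-)}{|N/v^-|}$, so (9) gives $\psi^*(v)\le\frac{\varphi(N/v^-)}{|N||w^+|}$. The map $v\mapsto(v^-,v^+)$ is injective and $v^+,v^-$ are coprime, so
$$\sum_{v:(v,w)\in E_k'}\psi^*(v)H(v)^s\le\frac1{|w^+|}\Big(\sum_{d\mid N}\frac{\varphi(N/d)}{|N|}\prod_{p\mid d}\lambda_p^s\Big)\Big(\sum_{\substack{e\in\mathcal M\\|e|=q^k|w^+|}}\ \prod_{p\mid e}\lambda_p^s\Big).$$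
The first bracket is multiplicative in $N$. At a prime $p\mid N$ the term $d=1$ gives $1-\frac1{|p|}$. The terms $d=p^i$, $1\le i\le k_p$, give $\lambda_p^s|p|^{-k_p}\sum_{i<k_p}\varphi(p^i)=\lambda_p^s|p|^{-k_p}|p|^{k_p-1}=\lambda_p^s/|p|$. So the bracket equals
$$\prod_{p\mid N}\Big(1+\frac{\lambda_p^s-1}{|p|}\Big)\le\Gamma_s$$
by (3). For the second bracket write $\prod_{p\mid e}\lambda_p^s=\sum_{d\mid e}g(d)$ with $g(d)=\mu^2(d)\prod_{p\mid d}(\lambda_p^s-1)\ge0$. At most $q^k|w^+|/|d|$ monic $e$ with $|e|=q^k|w^+|$ are divisible by $d$, so the bracket is at most $q^k|w^+|\sum_{d\in\mathcal M}g(d)/|d|\le\Gamma_sq^k|w^+|$, again by (3). Multiply by $\theta^*(w)$ and sum over $w$: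
$$\sum_{E_k'}\psi^*(v)\theta^*(w)H(v)^s\le\Gamma_s^2q^kB.\tag{10}$$
For $s=0$ the first bracket is $1$ and the second is at most $q^k|w^+|$, so the bound is $q^kB$. Exchanging the roles of $v$ and $w$, which replaces $k$ by $-k$, we also get $q^{-k}A$. Hence
$$\sum_{E_k'}\psi^*\theta^*\le\min(q^kB,\,q^{-k}A).\tag{11}$$

**Step 3: combine moments and sizes, and sum over $k$.** By Hölder with exponents $4,\frac43$, from (10) with $s=8r$ and (11),
$$\sum_{E_k'}\psi^*\theta^*H(v)^{2r}\le(\Gamma_{8r}^2q^kB)^{1/4}\min(q^kB,q^{-k}A)^{3/4}=\Gamma_{8r}^{1/2}\min\big(Bq^k,\ B^{1/4}A^{3/4}q^{-k/2}\big).$$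
Sum over $k$, splitting at $q^k\le(A/B)^{1/2}$. At $q^k=(A/B)^{1/2}$ both bounds equal $(AB)^{1/2}$. The geometric sums add factors at most $(1-q^{-1})^{-1}\le2$ and $(1-q^{-1/2})^{-1}\le4$. So $\sum_{E'}\psi^*\theta^*H(v)^{2r}\le6\Gamma_{8r}^{1/2}(AB)^{1/2}$, and by symmetry the same holds with $H(w)^{2r}$. Since $h^r\le H(v)^rH(w)^r\le\frac12\big(H(v)^{2r}+H(w)^{2r}\big)$,
$$\sum_{E'}\psi^*\theta^*h^r\le6\Gamma_{8r}^{1/2}(AB)^{1/2}.$$

**Step 4: come down from $h^r$ to $h$.** Apply Hölder with $\frac1r=2b$ and $1-\frac1r=2\varepsilon$, and the trivial bound $\sum_{E'}\psi^*\theta^*\le AB$: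
$$\|E'\|\le\big(6\Gamma_{8r}^{1/2}(AB)^{1/2}\big)^{2b}(AB)^{2\varepsilon}=C_3(AB)^{b+2\varepsilon}=C_3(AB)^a,\qquad C_3=\big(6\Gamma_{8r}^{1/2}\big)^{2b}.\qquad\square$$

## 9. The minimal counterexample for large primes, and the small primes

We now prove Proposition 5. Say that a prime *occurs* in a configuration if it divides some element of $V\cup W$. Choose $p_0\ge p_1$, depending only on $\varepsilon$, with
$$\sum_{|p|>p_0}2\Big(\frac{256^{1/b}}{|p|}\Big)^{2a}\le\frac12.\tag{12}$$
This is possible uniformly in $q$: since $2a=1+2\varepsilon$ and there are at most $q^n$ primes of degree $n$,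
$$\sum_{|p|>p_0}|p|^{-1-2\varepsilon}\le\sum_{q^n>p_0}q^{-2\varepsilon n}\le\frac{p_0^{-2\varepsilon}}{1-2^{-2\varepsilon}}.$$

**Step 1: configurations in which only large primes occur.** Call a configuration *large* if every occurring prime satisfies $|p|>p_0$. We claim that large configurations satisfy $\|E\|\le C_*(AB)^a$ with $C_*=2C_3$.

Suppose not, and take a counterexample with the least number of occurring primes. Then $\|E\|>0$, so $A,B>0$. Let $p$ be an occurring prime. The reduced configurations of Section 6 are large and have fewer occurring primes, so they satisfy the claim, and (5) holds with $C_0=C_*$. With $\alpha_i=A_i/A$ and $\beta_j=B_j/B$,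
$$C_*(AB)^a<\|E\|=\sum_{i,j}\|E_{ij}\|\le C_*(AB)^a\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a .$$
So the last sum exceeds $1$, and Lemma 6 gives $k_p\ge0$ such that $x=1-\alpha_{k_p}$ and $y=1-\beta_{k_p}$ are at most $256^{1/b}/|p|$. Let
$$E_p^{\rm bad}=\{(v,w)\in E:\mathrm{ord}_pv\ne k_p,\ \mathrm{ord}_pw\ne k_p\}.$$
Sum (5) over $i,j\ne k_p$, using (6) and (7) for the sequences with index $k_p$ removed, whose sums are $x$ and $y$:
$$\|E_p^{\rm bad}\|\le C_*(AB)^a\big(1+16|p|^{-b}\big)(xy)^a\le C_*(AB)^a\cdot2\Big(\frac{256^{1/b}}{|p|}\Big)^{2a}.$$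
By (12) the bad sets of all occurring primes together have weight at most $\frac12C_*(AB)^a<\frac12\|E\|$. Put $E'=E\setminus\bigcup_pE_p^{\rm bad}$, so $\|E'\|>\frac12\|E\|$. With $k_p=0$ for the primes that do not occur, $E'$ satisfies the hypothesis of Lemma 7. Hence
$$C_*(AB)^a<\|E\|<2\|E'\|\le2C_3(AB)^a=C_*(AB)^a,$$
a contradiction. (If no prime occurs, then $E'=E$ and the same argument applies.)

**Step 2: restore the small primes.** At most $\sum_{q^n\le p_0}q^n\le2p_0$ primes have $|p|\le p_0$. By induction on $t$, a configuration in which $t$ small primes occur satisfies the inequality with constant $C_*\kappa_1^t$. The case $t=0$ is Step 1. For $t\ge1$ remove one occurring small prime. Each reduced configuration has at most $t-1$ occurring small primes, so (5) holds with $C_0=C_*\kappa_1^{t-1}$ (recall $\kappa_1\ge1$), and summing with (8) adds one factor $\kappa_1$. So Proposition 5 holds with $C=C_*\kappa_1^{2p_0}$, a constant. $\square$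

This proves Proposition 5, hence Theorem 1 by Section 5, hence Theorem 2 by Section 3.

## 10. Counting solutions: the four parts of Theorem 3

**Part (a).** By (1), $m\{f\in T:Z_{F_n}(f)>0\}\le\int_TZ_{F_n}=w_n$, which is summable. By Borel–Cantelli almost every $f\in T$ has $Z_{F_n}(f)=0$ for all large $n$. Each single $F_n$ admits finitely many $P$ for a given $f$. Periodicity extends this to $\mathbb L$.

**Part (d).** Let $Z=\sum_SZ_Q$. The upper bound is Markov's inequality $m\{Z>0\}\le\int_TZ=\Psi$, together with $m(T)=1$. For the lower bound let $\Psi>0$. By Cauchy–Schwarz, $\Psi^2=\big(\int_TZ\,\mathbf 1_{Z>0}\big)^2\le m\{Z>0\}\int_TZ^2$, and Theorem 1 with $\varepsilon=\frac14$ gives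
$$m\{Z>0\}\ge\frac{\Psi^2}{\Psi^2+\Psi+C\Psi^{3/2}}\ge\frac{\min(1,\Psi)}{2+C}.$$
Indeed the denominator is at most $(2+C)\Psi^2$ if $\Psi\ge1$ and at most $(2+C)\Psi$ if $\Psi\le1$. Since $\varepsilon$ is fixed, $C$ is absolute.

**Part (b).** Drop the $n$ with $w_n=0$; this changes neither $\Psi_N$ nor $\mathcal Z_N$ except for the numbering. A smaller $\delta$ gives a stronger statement, so assume $\delta<\frac12$, and put $\varepsilon=\delta/2$. Write $z_n=Z_{F_n}$. We work on $T$, and $C$ denotes constants depending only on $\delta$.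

**Step 1: control the deviation at all integer levels $u$ of the mass.** For $k\ge1$ consider the dyadic intervals $I=(j2^l,(j+1)2^l]\subset(0,2^k]$, $0\le l\le k$, and put
$$Y(I)=\sum_{\Psi_n\in I}(z_n-w_n),\qquad\Psi(I)=\sum_{\Psi_n\in I}w_n .$$
These are finite sums, as $\Psi_n\to\infty$. For a fixed level $l$, $\sum_I\Psi(I)=\sum_{\Psi_n\le2^k}w_n\le2^k$, hence $\sum_I\Psi(I)^{1+2\varepsilon}\le2^{k(1+2\varepsilon)}$. Theorem 1, applied to each $\{F_n:\Psi_n\in I\}$ and summed over the $k+1$ levels, gives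
$$\int_T\sum_IY(I)^2\,dm\le C(k+1)2^{k(1+2\varepsilon)} .$$
By Markov, $\sum_IY(I)^2>k^32^{k(1+2\varepsilon)}$ has probability at most $C(k+1)/k^3$, which is summable in $k$. So by Borel–Cantelli, for almost all $f$, $\sum_IY(I)^2\le k^32^{k(1+2\varepsilon)}$ for all large $k$.

For an integer $1\le u\le2^k$ the binary expansion of $u$ writes $(0,u]$ as a disjoint union of at most $k+1$ dyadic intervals. Put $\Delta(u)=\sum_{\Psi_n\le u}(z_n-w_n)$, take $2^{k-1}<u\le2^k$, and use Cauchy–Schwarz: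
$$|\Delta(u)|\ll_f\big((k+1)k^3\big)^{1/2}2^{k(1/2+\varepsilon)}\ll_fu^{1/2+2\varepsilon}\qquad\text{for all large integers }u.$$
Each $\Delta(u)$ is finite, so after enlarging the constant depending on $f$ this holds for all integers $u\ge1$.

**Step 2: control single terms.** A single $w_n$ may be large, so one term could carry the mass across an integer level by a big jump. By Chebyshev and Theorem 1 for $S=\{F_n\}$, and since $w_n\le\Psi_n$, for $\Psi_n\ge1$
$$m\{f\in T:|z_n-w_n|>\Psi_n^{1/2+2\varepsilon}\}\le\frac{w_n+Cw_n^{1+2\varepsilon}}{\Psi_n^{1+4\varepsilon}}\le(1+C)\frac{w_n}{\Psi_n^{1+2\varepsilon}} .$$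
This is summable. Indeed, if $\Psi_{n-1}\ge1$ then $w_n\Psi_n^{-1-2\varepsilon}\le\int_{\Psi_{n-1}}^{\Psi_n}x^{-1-2\varepsilon}\,dx$, and these integrals sum to at most $\int_1^\infty x^{-1-2\varepsilon}dx<\infty$. At most one $n$ has $\Psi_{n-1}<1\le\Psi_n$ (with $\Psi_0=0$). So for almost all $f$, $|z_n-w_n|\le\Psi_n^{1/2+2\varepsilon}$ for all but finitely many $n$.

**Step 3: interpolate.** Let $x=\Psi_N\ge1$ and $u=\lceil x\rceil-1\ge0$, so $u<x\le u+1$. Let $n_1\le N$ be the least $n$ with $\Psi_n>u$, and put $\Delta(0)=0$. For the upper bound, all $n\le N$ have $\Psi_n\le u+1$, so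
$$\mathcal Z_N\le\sum_{\Psi_n\le u+1}z_n\le u+1+\Delta(u+1)\le x+O_f(x^{1/2+2\varepsilon}),$$
because $u+1\le x+1\le2x$. For the lower bound, the $n$ with $\Psi_n\le u$ are exactly the $n<n_1$, so
$$\mathcal Z_N\ge\sum_{n<n_1}z_n+z_{n_1}=\Psi_{n_1-1}+\Delta(u)+z_{n_1}\ge\Psi_{n_1-1}+w_{n_1}-O_f(x^{1/2+2\varepsilon})=\Psi_{n_1}-O_f(x^{1/2+2\varepsilon}).$$
Here $|z_{n_1}-w_{n_1}|\le\Psi_{n_1}^{1/2+2\varepsilon}\le x^{1/2+2\varepsilon}$ outside the finitely many exceptional indices. Those indices, and $n_1=1$ in the case $u=0$, contribute a quantity bounded in terms of $f$, which is absorbed since $x\ge1$. Finally $\Psi_{n_1}>u\ge x-1$, so $\mathcal Z_N\ge x-O_f(x^{1/2+2\varepsilon})$. As $2\varepsilon=\delta$, this is (b) on $T$, and periodicity extends it to $\mathbb L$.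

**Part (c).** We need an example that behaves like honest coin tossing. Let $F_n$ be a monic irreducible polynomial of degree $n$, and $\psi(F_n)=q^{-1}$ for $n\ge1$. Such $F_n$ exist. With $\pi(d)$ the number of primes of degree $d$, the identity $\sum_{d\mid n}d\,\pi(d)=q^n$ gives $d\,\pi(d)\le q^d$, and then $n\,\pi(n)\ge q^n-\sum_{1\le d<n}q^d>0$, because $\sum_{0\le d<n}q^d=\frac{q^n-1}{q-1}<q^n$.

**Step 1: reduce to independent digits.** Let $f=\sum_{i\ge1}a_iX^{-i}\in T$, $f\ne0$. Some $P\in\mathbb F_q[X]$ satisfies $|F_nf-P|<q^{-1}$ iff the coefficient $c_n(f)$ of $X^{-1}$ in $F_nf$ vanishes, and then $P$ is the polynomial part of $F_nf$, hence unique. Since $F_n$ is monic of degree $n$, $c_n=a_{n+1}+\ell_n(a_1,\dots,a_n)$ with $\ell_n$ linear. Given $a_1,\dots,a_n$, which determine $c_1,\dots,c_{n-1}$, the value $c_n$ is uniform. So $c_1,c_2,\dots$ are independent and uniform on $\mathbb F_q$.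

**Step 2: coprimality costs only $O_f(1)$.** Suppose $c_n(f)=0$ but $(P,F_n)\ne1$. Then $F_n\mid P$, so $P/F_n$ is a polynomial at distance less than $1$ from $f\in T$. Hence $P=0$ and $|f|<q^{-1-n}$, which holds for only finitely many $n$ because $f\ne0$. Thus
$$\mathcal Z_N(f)=\#\{n\le N:c_n(f)=0\}+O_f(1),\qquad\Psi_N=\sum_{n\le N}q^{-1}(1-q^{-n})=\frac Nq+O(1).$$

**Step 3: the law of the iterated logarithm.** The indicators of $c_n=0$ are independent with mean $q^{-1}$ and variance $q^{-1}(1-q^{-1})>0$. By the Hartman–Wintner law of the iterated logarithm (the only result beyond the basics that we quote), for almost all $f\in T$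
$$\limsup_{N\to\infty}\frac{\mathcal Z_N(f)-\Psi_N}{\sqrt{2q^{-1}(1-q^{-1})N\log\log N}}=1 .$$
Since $\Psi_N=N/q+O(1)$, the difference $\mathcal Z_N-\Psi_N$ is not $O(\Psi_N^{1/2})$ for almost all $f\in T$, and by periodicity for almost all $f\in\mathbb L$. $\blacksquare$
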